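# Separable equivalence does not preserve representation dimension

## 1. The guess that representation dimension is invariant

Suppose two algebras are linked by bimodules that are projective on all sides, in such a way that each algebra is a direct summand of "go to the other and come back". One expects homological numbers to agree across such a link. For the representation dimension, the first guess is therefore: yes, it is the same on both sides. We make the words precise and test this guess.

Throughout, $k$ is a field, all algebras are finite dimensional over $k$, and all bimodules are $k$-central. Modules are finitely generated left modules unless a right side is indicated, and $D=\operatorname{Hom}_k(-,k)$. For a module $M$, $\operatorname{add}M$ is the class of direct summands of finite direct sums of copies of $M$.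

Products of maps are written in the order in which they are performed: $hh'$ means "first $h$, then $h'$". With this convention $\operatorname{End}_A(U_1\oplus U_2)^{op}$ is the ring of matrices with $(i,j)$ entry in $\operatorname{Hom}_A(U_i,U_j)$. Also $\operatorname{End}_A(A)^{op}=A$, by right multiplications, and $\operatorname{Hom}_A(M,X)$ is a left module over $\operatorname{End}_A(M)^{op}$, by precomposition. Passing to the opposite ring does not change the global dimension, since left and right global dimensions of a finite dimensional algebra agree.

**Definition (representation dimension).** A module $M\in\operatorname{mod}A$ is a generator (cogenerator) of $\operatorname{mod}A$ if it contains each indecomposable projective (injective) $A$-module as a direct summand. Then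
$$\operatorname{rep\,dim}A=\inf\{\operatorname{gl\,dim}\operatorname{End}_A(M)\mid M\text{ generates and cogenerates }\operatorname{mod}A\}.$$

For instance $A\oplus DA$ is always a generator-cogenerator. If $M$ is one, then $\operatorname{add}M$ contains every projective and every injective module.

**Definition (separable division and equivalence).** $A$ separably divides $B$, written $A\mid B$, if there are bimodules ${}_AM_B$ and ${}_BN_A$ such that (a) ${}_AM$, $M_B$, ${}_BN$, $N_A$ are finitely generated projective, and (b) there is a split bimodule epimorphism $M\otimes_BN\twoheadrightarrow A$. The algebras are separably equivalent if $A\mid B$ and $B\mid A$.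

*Examples.* If $A\neq0$ then $k\mid A$: take $M={}_kA_A$, $N={}_AA_k$, so that $M\otimes_AN=A$ has $k$ as a direct summand. Division is not symmetric. If $A\mid k$, then $A$ is a summand of a bimodule $M\otimes_kN$ with ${}_AM$ and $N_A$ projective, so $A$ is a projective bimodule, and every module $X=A\otimes_AX$ is projective. So $k[x]/(x^2)\nmid k$. On the other hand $k\times k\mid k$: the multiplication $(k\times k)\otimes_k(k\times k)\to k\times k$ is split by $e_i\mapsto e_i\otimes e_i$. So $k$ and $k\times k$ are separably equivalent, though not Morita equivalent.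

To compute small cases we need one standard lemma, which will be used throughout.

**Lemma 1.** Let $M\in\operatorname{mod}A$ and $\Lambda=\operatorname{End}_A(M)^{op}$.

(a) Suppose $M$ is a generator-cogenerator and $d=\operatorname{gl\,dim}\Lambda<\infty$. Put $r=\max(d-2,0)$. Then for each $X\in\operatorname{mod}A$ we have $\operatorname{pd}_\Lambda\operatorname{Hom}_A(M,X)\le r$, and there is a complex
$$0\to M_r\to\dots\to M_0\to X\to0,\qquad M_i\in\operatorname{add}M,\tag{1}$$
which becomes exact under $\operatorname{Hom}_A(M,-)$. The complex (1) is itself exact.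

(b) If $\operatorname{pd}_\Lambda\operatorname{Hom}_A(M,X)\le r$ for all $X\in\operatorname{mod}A$, then $\operatorname{gl\,dim}\Lambda\le r+2$.

*Proof.* Recall that $\operatorname{Hom}_A(U,X)\to\operatorname{Hom}_\Lambda(\operatorname{Hom}_A(M,U),\operatorname{Hom}_A(M,X))$ is bijective for $U\in\operatorname{add}M$. For $U=M$ this is evaluation at the identity, and the general case follows by additivity. In particular $\operatorname{Hom}_A(M,-)$ is an equivalence from $\operatorname{add}M$ to the projective $\Lambda$-modules.

(a) Choose $0\to X\to I^0\to I^1$ exact with $I^j$ injective. Then $I^j\in\operatorname{add}M$, so $Q^j=\operatorname{Hom}_A(M,I^j)$ is projective, and there is an exact sequence $0\to\operatorname{Hom}_A(M,X)\to Q^0\to Q^1\to H\to0$. Since $\operatorname{pd}H\le d$, we get $\operatorname{pd}\operatorname{Hom}_A(M,X)\le\max(d-2,0)=r$. Take a projective resolution of $\operatorname{Hom}_A(M,X)$ of length $r$. By the bijection above, its terms are $\operatorname{Hom}_A(M,M_i)$ with $M_i\in\operatorname{add}M$, its maps come from unique maps $M_i\to M_{i-1}$ and $M_0\to X$, and consecutive composites vanish. This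 is (1). As $A\in\operatorname{add}M$, the complex is also exact under $\operatorname{Hom}_A(A,-)$, that is, exact.

(b) A $\Lambda$-module $H$ has a presentation $\operatorname{Hom}_A(M,N_1)\to\operatorname{Hom}_A(M,N_0)\to H\to0$ induced by a map $N_1\to N_0$ in $\operatorname{add}M$. Let $K$ be the kernel of $N_1\to N_0$. By left exactness the kernel of the first map is $\operatorname{Hom}_A(M,K)$, of projective dimension $\le r$. So $\operatorname{pd}H\le r+2$. $\square$

**Lemma 2.** If $A\ne0$ is semisimple, $\operatorname{rep\,dim}A=0$. If $A$ is not semisimple, $\operatorname{rep\,dim}A\ge2$, with equality exactly when $A$ has finitely many indecomposable modules up to isomorphism.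

*Proof.* Over a semisimple algebra every endomorphism algebra is semisimple. Let $A$ be non-semisimple and let $M$ be a generator-cogenerator with $d\le2$. Then $r=0$ and (1) says $X\cong M_0\in\operatorname{add}M$ for every $X$. So $\operatorname{add}M=\operatorname{mod}A$ and $A$ has finite type. Take a non-projective simple module $T$ with projective cover $Q\to T$ and kernel $K$. This gives an exact sequence
$$0\to\operatorname{Hom}_A(M,K)\to\operatorname{Hom}_A(M,Q)\to\operatorname{Hom}_A(M,T)\to H\to0$$
whose first three terms are projective. If $\operatorname{pd}H\le1$, the first map would split, hence $K\to Q$ would split, and $T$ would be projective. So $\operatorname{pd}H\ge2$ and $d=2$. Conversely, if $A$ has finite type, let $M$ be the sum of all indecomposables. Every $\operatorname{Hom}_A(M,X)$ is projective, and Lemma 1(b) with $r=0$ gives $\operatorname{gl\,dim}\operatorname{End}_A(M)\le2$. $\square$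

Now the tests. For $k$ and $k\times k$ both values are $0$. For a less trivial pair, let $H\le G$ be finite groups with $[G:H]$ invertible in $k$. Then $kG$, viewed as a $kH$-bimodule, contains $kH$ as a direct summand (with complement spanned by $G\setminus H$), so $kH\mid kG$. The multiplication $kG\otimes_{kH}kG\to kG$ is split by
$$1\mapsto[G:H]^{-1}\sum_{gH\in G/H}g\otimes g^{-1}.$$
This element does not depend on the representatives, and it commutes with each $x\in G$ because $x\sum g\otimes g^{-1}=\sum xg\otimes(xg)^{-1}x$. So $kG\mid kH$. Take $\operatorname{char}k=2$, $G=S_3$, $H=C_2$. The algebra $kC_2\cong k[x]/(x^2)$ is non-semisimple with two indecomposable modules, so its representation dimension is $2$. The algebra $kS_3$ is not semisimple, and tensoring the split epimorphism with $X$ shows that every $kS_3$-module $X$ is a summand of $kS_3\otimes_{kC_2}X$. So every indecomposable is a summand of one of two modules, $kS_3$ has finite type, and its representation dimension is also $2$.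

Two known facts support the guess: representation type is preserved under separable equivalence, and a representation dimension strictly less than three is preserved. Bergh posed the general question: if $A$ and $B$ are separably equivalent, does $\operatorname{rep\,dim}A=\operatorname{rep\,dim}B$ follow?

## 2. Invariance fails without bound

The guess is wrong, over every field, and by an arbitrarily large amount.

**Theorem A.** Let $k$ be any field and $m\ge1$. There are finite dimensional $k$-algebras $A=A_m$ and $B=B_m$, both of global dimension $\le4$, such that $A\mid B$, the algebras $B$ and $A\times B$ are separably equivalent, $\operatorname{rep\,dim}B\le9$, and $\operatorname{rep\,dim}(A\times B)\ge\operatorname{rep\,dim}A\ge m+2$.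

For $m=8$ the two representation dimensions are at most $9$ and at least $10$, so the answer to the question is no. Moreover, no function $\varphi$ of $\operatorname{rep\,dim}B$ bounds the representation dimension of the algebras separably equivalent to $B$: since $\operatorname{rep\,dim}B_m\in\{0,\dots,9\}$ for all $m$, such a $\varphi$ would give $m+2\le\max_{0\le i\le9}\varphi(i)$ for all $m$.

**Theorem B.**
(i) Invariance of $\operatorname{rep\,dim}$ under separable equivalence is equivalent to monotonicity: $A\mid B\Rightarrow\operatorname{rep\,dim}A\le\operatorname{rep\,dim}B$.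
(ii) Every finite dimensional $A\ne k$ with $1\le n=\operatorname{gl\,dim}A<\infty$ separably divides an algebra $B$ with $\operatorname{gl\,dim}B=n$ and $\operatorname{rep\,dim}B\le2n+1$, and $A$ is a corner $eBe$ of $B$.
(iii) If $e\in B$ is any idempotent and $\operatorname{rep\,dim}B\le3$, then $\operatorname{rep\,dim}eBe\le3$. So for division by corners, monotonicity holds up to the value $3$. In Theorem A, $4\le\operatorname{rep\,dim}B_m\le9$ for $m\ge2$.

## 3. Products turn equivalence into division

The purpose of this section is to replace a symmetric relation, which is hard to arrange, by the one-sided relation $A\mid B$.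

**Lemma 3.** If $A\mid B$, then $B$ and $A\times B$ are separably equivalent. Moreover $\operatorname{rep\,dim}(A\times B)=\max(\operatorname{rep\,dim}A,\operatorname{rep\,dim}B)$ for any $A$ and $B$.

*Proof.* Let ${}_AM_B,{}_BN_A$ realize $A\mid B$. Regard $M\oplus B$ as an $(A\times B)$-$B$-bimodule, where $A$ acts on $M$ and the second factor acts on $B$. Similarly, regard $N\oplus B$ as a $B$-$(A\times B)$-bimodule. Both are finitely generated projective on each side, and as $(A\times B)$-bimodules
$$(M\oplus B)\otimes_B(N\oplus B)=(M\otimes_BN)\oplus M\oplus N\oplus B.$$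
The first term has $A$ as a bimodule summand and the last is $B$, so $A\oplus B=A\times B$ is a direct summand. This is $A\times B\mid B$. Conversely, $B$ is a $B$-$(A\times B)$-bimodule and an $(A\times B)$-$B$-bimodule, projective on all sides, and $B\otimes_{A\times B}B=B$. So $B\mid A\times B$.

A generator-cogenerator of $\operatorname{mod}(A\times B)$ is $M_1\oplus M_2$ with $M_1$, $M_2$ generator-cogenerators of $\operatorname{mod}A$ and $\operatorname{mod}B$. Its endomorphism ring is $\operatorname{End}_A(M_1)\times\operatorname{End}_B(M_2)$, whose global dimension is the maximum of the two. As $M_1$ and $M_2$ vary independently, the infimum is the maximum of the infima. $\square$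

**Proof of Theorem B(i).** If monotonicity holds, apply it in both directions to a separably equivalent pair. If invariance holds and $A\mid B$, then Lemma 3 gives $\max(\operatorname{rep\,dim}A,\operatorname{rep\,dim}B)=\operatorname{rep\,dim}(A\times B)=\operatorname{rep\,dim}B$. $\square$

A first check: since $k\mid A$ for $A\neq0$, the algebras $A$ and $k\times A$ are separably equivalent, and indeed $\max(0,\operatorname{rep\,dim}A)=\operatorname{rep\,dim}A$. So products with very small algebras refute nothing. We need an $A$ that divides $B$ and is worse than $B$.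

## 4. Corners $eBe$: transferring a generator-cogenerator works up to the value 3

Corners are the most concrete source of division. If $A=eBe$, and if $eB$ is projective as a left $A$-module and $Be$ as a right $A$-module, then $M=eB$ and $N=Be$ give $A\mid B$, because $eB\otimes_BBe\cong eBe$. The sensible first attempt at proving monotonicity is to take a good generator-cogenerator $M$ of $\operatorname{mod}B$ and use $eM$ for $A$. Here is how far this gets.

**Proof of the first assertion of Theorem B(iii).** For $e=0$ there is nothing to prove. Let $A=eBe$, and let $M$ be a generator-cogenerator of $\operatorname{mod}B$ with $\operatorname{gl\,dim}\operatorname{End}_B(M)\le3$.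

**Step 1: $eM$ is admissible.** We check that $eM$ is a generator-cogenerator of $\operatorname{mod}A$. We have $eB=eBe\oplus eB(1-e)$ as left $A$-modules, so $A$ is a summand of $eB\in\operatorname{add}(eM)$. Likewise $Be=eBe\oplus(1-e)Be$ as right $A$-modules, so $DA$ is a summand of $D(Be)=e(DB)\in\operatorname{add}(eM)$. By Krull–Schmidt, $eM$ contains every indecomposable projective and injective $A$-module as a summand.

**Step 2: resolve each $A$-module by $\operatorname{add}(eM)$.** For $X\in\operatorname{mod}A$ put $\rho X=\operatorname{Hom}_A(eB,X)$. The functor $\rho$ is right adjoint to $e(-)=eB\otimes_B-$, and $e\rho X=\operatorname{Hom}_A(eBe,X)=X$. By Lemma 1(a), with $r\le1$, there is an exact sequence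
$$0\to M_1\to M_0\xrightarrow{\pi}\rho X\to0,\qquad M_i\in\operatorname{add}M,\tag{2}$$
that stays exact under $\operatorname{Hom}_B(M,-)$. Applying $e$ gives an exact sequence $0\to eM_1\to eM_0\to X\to0$.

**Step 3: this resolution is $\operatorname{Hom}_A(eM,-)$-exact.** By left exactness, only the lifting of maps $g:eM\to X$ is in question. By adjunction $g$ corresponds to a map $\hat g:M\to\rho X$ with $e\hat g=g$. It lifts to $\ell:M\to M_0$ with $\pi\circ\ell=\hat g$, and $e\ell:eM\to eM_0$ lifts $g$. So $\operatorname{pd}\operatorname{Hom}_A(eM,X)\le1$ over $\operatorname{End}_A(eM)^{op}$, for every $X$.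

**Step 4: conclude.** Lemma 1(b) with $r=1$ gives $\operatorname{gl\,dim}\operatorname{End}_A(eM)\le3$, so $\operatorname{rep\,dim}A\le3$. $\square$

If $eBe\mid B$ and $\operatorname{rep\,dim}B=3$, this is monotonicity. If $\operatorname{rep\,dim}B<3$, then the known fact from Section 1, applied to the separably equivalent pair $B$, $eBe\times B$, gives $\operatorname{rep\,dim}(eBe\times B)=\operatorname{rep\,dim}B$, and by Lemma 3 $\operatorname{rep\,dim}eBe\le\operatorname{rep\,dim}B$. This is the second assertion of Theorem B(iii).

Now let $\operatorname{gl\,dim}\operatorname{End}_B(M)=4$. Instead of (2) we have $0\to M_2\to M_1\to M_0\to\rho X\to0$. Put $K=\ker(M_0\to\rho X)$. The step $M_0\to\rho X$ survives the functor $e$ exactly as before. At the next step we need every map $eM\to eK$ to lift to $eM_1$. Adjunction turns such a map into a map $M\to\rho(eK)$, not into a map $M\to K$, and the unit $K\to\rho(eK)$ need not be an isomorphism: if $K\ne0$ and $eK=0$, then $\rho(eK)=0$. For $r=1$ this question never arose, because there $K=M_1$ and left exactness was enough. So the argument stops precisely at $r=2$. This suggests attacking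 monotonicity instead: look for a $B$ for which one generator-cogenerator is obviously good, with a corner $A$ for which all of them are bad.

## 5. Triangular algebras and an extension with $\operatorname{Hom}_B(DB,B)=0$

We first recall modules over triangular algebras. Let $T=\begin{pmatrix}R_1&N\\0&R_2\end{pmatrix}$ with $N$ an $R_1$-$R_2$-bimodule. A left $T$-module is a column $(X_1,X_2)$ with $X_i\in\operatorname{mod}R_i$ and an $R_1$-linear structure map $N\otimes_{R_2}X_2\to X_1$. The columns of $T$ are the projectives $(R_1,0)$ and $(N,R_2)$, the latter with the identity of $N$. For instance, modules over $\begin{pmatrix}k&k\\0&k\end{pmatrix}$ are linear maps $X_2\to X_1$.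

**Lemma 4.** $\operatorname{gl\,dim}T\le\max(\operatorname{gl\,dim}R_1,\ \operatorname{gl\,dim}R_2+\operatorname{pd}_{R_1}N+1)$ (for $N\neq0$).

*Proof.* From $0\to(X_1,0)\to(X_1,X_2)\to(0,X_2)\to0$ it suffices to bound the outer terms. Since $X_1\mapsto(X_1,0)$ is exact and sends $R_1$ to a projective, $\operatorname{pd}(X_1,0)\le\operatorname{pd}X_1$. For the other term, let $Q\to X_2$ be a projective cover with kernel $\Omega X_2$. The module $(N\otimes_{R_2}Q,Q)$ is projective, and the kernel of its map onto $(0,X_2)$ is $(N\otimes_{R_2}Q,\Omega X_2)$. This kernel has the submodule $(N\otimes_{R_2}Q,0)$, where $N\otimes_{R_2}Q\in\operatorname{add}{}_{R_1}N$, with quotient $(0,\Omega X_2)$. Hence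
$$\operatorname{pd}(0,X_2)\le1+\max(\operatorname{pd}N,\operatorname{pd}(0,\Omega X_2)).$$
If $X_2$ is projective, then $\Omega X_2=0$ and the bound is $1+\operatorname{pd}N$. By induction on $\operatorname{pd}X_2$ we get $\operatorname{pd}(0,X_2)\le\operatorname{pd}X_2+\operatorname{pd}N+1$. $\square$

The obvious generator-cogenerator is $B\oplus DB$. Its endomorphism algebra has four blocks, and it becomes triangular if $\operatorname{Hom}_B(DB,B)=0$. A single extra corner $k$ achieves this.

**Proposition 5.** Let $A\ne k$ with $1\le n=\operatorname{gl\,dim}A<\infty$. Put $B=\begin{pmatrix}A&A\\0&k\end{pmatrix}$, with upper right entry the $A$-$k$-bimodule $A$, and let $e$ be the idempotent of the first corner. Then $eBe=A$, $A\mid B$, $\operatorname{gl\,dim}B=n$ and $\operatorname{rep\,dim}B\le2n+1$. In particular, Theorem B(ii) holds.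

*Proof.*

**Step 1: division.** Take $M=eB$ and $N=Be$. Then $eB_B$ and ${}_BBe$ are projective, ${}_AeB\cong A^2$, $Be_A\cong A$, and $eB\otimes_BBe\cong eBe=A$ as $A$-bimodules.

**Step 2: global dimension.** Lemma 4 gives $\operatorname{gl\,dim}B\le\max(n,0+0+1)=n$. For the reverse inequality let $Y\in\operatorname{mod}A$. Then $e(Be\otimes_AY)=Y$, and $e(-)$ is exact and sends projective $B$-modules to projective $A$-modules because ${}_AeB$ is projective. So a projective resolution of $Be\otimes_AY$ yields one of $Y$, and $n\le\operatorname{gl\,dim}B$.

**Step 3: no maps from injectives to projectives.** We show $\operatorname{Hom}_B(DB,B)=0$. A map $A\otimes_kU\to X$ of $A$-modules is a linear map $U\to X$, so $B$-modules are triples $(X,U,t)$ with $X\in\operatorname{mod}A$, $U$ a vector space and $t:U\to X$ linear. A morphism is a pair $(u,v)$ with $u\circ t=t'\circ v$. Here $B=(A,0)\oplus(A,k,1\mapsto1_A)$. Next, $D((1-e)B)=(0,k)$. The module $I=D(eB)$ has components $D(eBe)=DA$ and $D(eB(1-e))=DA$. The element of $eB(1-e)$ given by $1\in A$ sends a functional $\xi$ to $y\mapsto\xi(y\cdot1)$, so $I=(DA,DA,\mathrm{id})$. Thus $DB=I\oplus(0,k)$,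 and there are four cases.

- A map $(u,v):I\to(A,0)$ satisfies $u=u\circ\mathrm{id}=0$, and $v=0$.
- A map $(u,v):I\to(A,k)$ satisfies $u(\xi)=v(\xi)1_A$. If $v\ne0$, the image of the $A$-linear map $u$ is $k1_A$, a left ideal containing $1_A$, so $A=k$, which is excluded. Hence $v=0$ and $u=0$.
- A map $(0,k)\to(A,0)$ is zero.
- A map $(0,k)\to(A,k)$ satisfies $v(1)\cdot1_A=0$, so it is zero.

**Step 4: the endomorphism algebra.** By Step 3, with $U_1=B$ and $U_2=DB$,
$$\operatorname{End}_B(B\oplus DB)^{op}\cong\begin{pmatrix}B&DB\\0&B\end{pmatrix}.$$
The lower corner is $B$ because the duality $D$ gives $\operatorname{End}_B(DB)\cong\operatorname{End}(B_B)^{op}\cong B^{op}$. The corner $\operatorname{Hom}_B(B,DB)\cong DB$ via $h\mapsto h(1)$ is $DB$ as a left $B$-module, since precomposition with right multiplication by $x$ gives $h(x)=xh(1)$. Now $\operatorname{pd}_BDB\le n$, and Lemma 4 gives global dimension at most $\max(n,n+n+1)=2n+1$. $\square$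

*Example.* Let $A=\begin{pmatrix}k&k\\0&k\end{pmatrix}$, so $n=1$. This algebra is of finite type and not semisimple, so $\operatorname{rep\,dim}A=2$. A $B$-module is a diagram of vector spaces $U\to X_2\to X_1$ together with a further arbitrary map $U\to X_1$. Take $U=X_2=X_1=k^l$, the first two maps the identity, and the third a nilpotent Jordan block of size $l$. The endomorphism ring is the centralizer $k[x]/(x^l)$ of this block, which is local. So there are infinitely many indecomposables and $\operatorname{rep\,dim}B\ge3$ by Lemma 2. Proposition 5 gives $\operatorname{rep\,dim}B\le3$. So $2\le3$, and monotonicity holds here. The hypothesis $A\ne k$ matters: for $A=k$ the module $I=(k,k,\mathrm{id})$ is projective.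

By Proposition 5 and Lemma 3, a counterexample needs only an algebra $A$ of finite global dimension $n\ge1$ with $\operatorname{rep\,dim}A>2n+1$. For that we must bound a representation dimension from below.

## 6. Counting steps in a derived category, and why the Beilinson algebra is not enough

**Definition (steps).** Let $G$ be an object of a triangulated category. $\langle G\rangle_1$ is the class of direct summands of finite direct sums of shifts of $G$. $\langle G\rangle_{s+1}$ is the class of objects $Y$ in a triangle $Y'\to Y\to Y''\to Y'[1]$ with $Y'\in\langle G\rangle_1$ and $Y''\in\langle G\rangle_s$.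

Four facts follow at once from the definition. The classes are closed under shifts, and $\langle G\rangle_s\subseteq\langle G\rangle_{s+1}$ (take $Y'=0$). A triangle functor $\Theta$ maps $\langle G\rangle_s$ into $\langle\Theta G\rangle_s$. If $G'\in\langle G\rangle_1$, then $\langle G'\rangle_s\subseteq\langle G\rangle_s$. Finally, an exact sequence of modules
$$0\to N_r\to\dots\to N_0\to Y\to0,\quad N_i\in\operatorname{add}G,\quad\text{gives}\quad Y\in\langle G\rangle_{r+1}\tag{3}$$
in the bounded derived category. Indeed, for $r=0$ we have $Y\cong N_0$. For $r\ge1$ put $K=\ker(N_0\to Y)$. Then $K\in\langle G\rangle_r$ by induction, and the triangle $N_0\to Y\to K[1]\to N_0[1]$ shows $Y\in\langle G\rangle_{r+1}$.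

*Example.* Let $\mathcal O=k[t]_{(t)}$ and $\kappa=\mathcal O/(t)$. From $0\to\mathcal O\xrightarrow{t}\mathcal O\to\kappa\to0$ we get $\kappa\in\langle\mathcal O\rangle_2$. But $\kappa\notin\langle\mathcal O\rangle_1$, because objects of $\langle\mathcal O\rangle_1$ have torsion-free cohomology.

The link with representation dimension is the exact complex (1): if $M$ is a generator-cogenerator of $\operatorname{mod}A$ and $\operatorname{gl\,dim}\operatorname{End}_A(M)=d$, then every $A$-module lies in $\langle M\rangle_{r+1}$ with $r=\max(d-2,0)$. So an algebra whose modules need many steps, whatever the object $G$, has large representation dimension. Here is one.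

Fix $m\ge1$, let $V=H^0(\mathbb P^m_k,\mathcal O(1))$, and let
$$S=\bigoplus_{0\le i\le j\le m}\operatorname{Sym}^{j-i}V$$
be the algebra of upper triangular matrices with $(i,j)$ entry in $\operatorname{Sym}^{j-i}V$. Since $\operatorname{Hom}(\mathcal O(i),\mathcal O(j))=\operatorname{Sym}^{j-i}V$, we have $S=\operatorname{End}_{\mathbb P^m}(\mathcal T)^{op}$ with $\mathcal T=\bigoplus_{i=0}^m\mathcal O(i)$. We recall Beilinson's theorem (*Coherent sheaves on $\mathbf P^n$ and problems of linear algebra*, 1978), valid over any field: $\mathbf R\mathrm{Hom}(\mathcal T,-):D^b(\operatorname{coh}\mathbb P^m)\to D^b(\operatorname{mod}S)$ is an equivalence. For $m=1$, $S$ is the path algebra of two parallel arrows.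

**Proposition 6.** Let $G\in D^b(\operatorname{mod}S)$. There is an $S$-module $Y$ such that $Y\in\langle G\rangle_{r+1}$ implies $r\ge m$.

The argument is essentially Rouquier's proof that $\dim D^b(\operatorname{coh}\mathbb P^m)\ge m$.

*Proof.*

**Step 1: pass to a local ring where $G$ becomes trivial.** Let $\Phi$ be the inverse of Beilinson's equivalence. The complex $\Phi(G)$ has finitely many nonzero cohomology sheaves, all coherent. As $\mathbb P^m$ is integral, there is a nonempty open $U$ on which all of them are free. Choose a closed point $x\in U$, and let $\mathcal O=\mathcal O_{\mathbb P^m,x}$. This is a regular local ring of dimension $m$, with residue field $\kappa$ finite over $k$. Let $\Theta:D^b(\operatorname{mod}S)\to D^b(\operatorname{mod}\mathcal O)$ be $\Phi$ followed by localization at $x$. The modules $H^i(\Theta G)$ are free, so each projection from cocycles onto $H^i(\Theta G)$ has a section. Together these sections form a quasi-isomorphism $\bigoplus_iH^i(\Theta G)[-i]\to\Theta(G)$. Hence $\Theta(G)\in\langle\mathcal O\rangle_1$.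

**Step 2: choose $Y$.** Since $\mathcal T$ is locally free and $\kappa(x)$ is a skyscraper, the higher $\operatorname{Ext}^i(\mathcal T,\kappa(x))$ vanish. So $Y=\mathbf R\mathrm{Hom}(\mathcal T,\kappa(x))=\operatorname{Hom}(\mathcal T,\kappa(x))$ is an $S$-module with $\Phi(Y)\cong\kappa(x)$ and $\Theta(Y)\cong\kappa$. If $Y\in\langle G\rangle_{r+1}$, then $\kappa\in\langle\Theta G\rangle_{r+1}\subseteq\langle\mathcal O\rangle_{r+1}$. It remains to show
$$\kappa\notin\langle\mathcal O\rangle_s\quad\text{for }s\le m.\tag{4}$$

**Step 3: the obstruction (ghost lemma).** Call a map $h$ in $D^b(\operatorname{mod}\mathcal O)$ a ghost if $\operatorname{Hom}(\mathcal O[i],h)=0$ for all $i$, that is, if it is zero on cohomology. In this step we write composites in the usual order, right to left. We claim that a composite $h_s\cdots h_1$ of $s$ ghosts starting at an object $Y_0\in\langle\mathcal O\rangle_s$ vanishes. If $s=1$, there is a split epimorphism $p$ from a sum of shifts of $\mathcal O$ to $Y_0$, and $h_1p=0$, so $h_1=0$. Let $s>1$ and take a triangle $Y'\xrightarrow{u}Y_0\xrightarrow{v}Y''\to Y'[1]$ with $Y'\in\langle\mathcal O\rangle_1$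 and $Y''\in\langle\mathcal O\rangle_{s-1}$. The map $h_1u$ is a ghost starting in $\langle\mathcal O\rangle_1$, so $h_1u=0$ and $h_1=h'v$ for some $h'$. The $s-1$ maps $h_2h',h_3,\dots,h_s$ are ghosts starting at $Y''$, so by induction $h_s\cdots h_2h'=0$. Hence $h_s\cdots h_1=h_s\cdots h_2h'v=0$.

**Step 4: $m$ ghosts with nonzero composite, starting at $\kappa$.** Let $N_0=\kappa$ and choose exact sequences $0\to N_{j+1}\to\mathcal O^{b_j}\to N_j\to0$ of finitely generated modules. The corresponding maps $h_j:N_j\to N_{j+1}[1]$ go between modules placed in different degrees, so they vanish on cohomology and are ghosts. Let $c:\kappa\to N_m[m]$ be the composite of suitable shifts of $h_0,\dots,h_{m-1}$. Precomposition with $h_j$ is, up to sign, the connecting map $\operatorname{Ext}^i(N_{j+1},N_m)\to\operatorname{Ext}^{i+1}(N_j,N_m)$. For $i\ge1$ it is bijective, since $\operatorname{Ext}^i(\mathcal O^{b_j},N_m)=\operatorname{Ext}^{i+1}(\mathcal O^{b_j},N_m)=0$. So $c$ is, up to sign, the image of $h_{m-1}$ under isomorphisms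
$$\operatorname{Ext}^1(N_{m-1},N_m)\cong\operatorname{Ext}^2(N_{m-2},N_m)\cong\dots\cong\operatorname{Ext}^m(N_0,N_m).$$
If $h_{m-1}=0$, the last sequence splits and $N_{m-1}$ is projective, so $\operatorname{pd}\kappa\le m-1$. But $\operatorname{pd}\kappa=m$, as $\mathcal O$ is regular of dimension $m$. Hence $c\ne0$. By Step 3, $\kappa\notin\langle\mathcal O\rangle_m$, which contains $\langle\mathcal O\rangle_s$ for all $s\le m$. This is (4), and so $r+1\ge m+1$. $\square$

The first thing to try is $A=S$. Then (1) and Proposition 6 give $r\ge m$, so $\operatorname{rep\,dim}S\ge m+2$. But $\operatorname{gl\,dim}S=m$. Indeed, $\operatorname{rad}(Se_j)$ has only composition factors with index $<j$, so by induction the $j$-th simple has projective dimension $\le j$, and $\operatorname{gl\,dim}S\le m$. Conversely, by (3) every module lies in $\langle S\rangle_{\operatorname{gl\,dim}S+1}$, so $\operatorname{gl\,dim}S\ge m$ by Proposition 6. The algebra $B$ of Proposition 5 then has $\operatorname{rep\,dim}B\le2m+1$, and $m+2\le2m+1$: no contradiction. Nor can counting steps in $D^b(\operatorname{mod}A)$ ever suffice. If $\operatorname{gl\,dim}A=n\geq 1$,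 every module lies in $\langle A\rangle_{n+1}$ by (3), so the count proves at most $r\ge n$, that is, $\operatorname{rep\,dim}A\ge n+2$, while we must beat $2n+1$.

The way past this point is to use more of the hypothesis. A generator-cogenerator contains all injectives as well as all projectives, so the complex (1) is exact under $\operatorname{Hom}_A(W,-)$ for every $W\in\operatorname{add}(A\oplus DA)$, not just for $W=A$. So we may count steps over $\operatorname{End}_A(W)^{op}$, which can be far more complicated than $A$. The plan is to build $A$ with $\operatorname{gl\,dim}A\le4$ and a module $W$, a projective plus an injective, whose endomorphism algebra has $S$ as a well-behaved quotient.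

## 7. An algebra $A_m$ of global dimension at most 4 with $S$ hidden in $\operatorname{End}(LP\oplus LZ)$

**Step 1: write $S$ as a quotient of a hereditary algebra.** Let
$$F=\bigoplus_{0\le i\le j\le m}V^{\otimes(j-i)},\qquad J=\ker(F\twoheadrightarrow S),$$
where $F$ is again an algebra of upper triangular matrices. So $S=F/J$ and $J$ is a two-sided ideal. $F$ is the path algebra of the quiver with vertices $0,\dots,m$ and $m+1$ arrows between consecutive vertices. Column $j$ satisfies $\operatorname{rad}(Fe_j)\cong(Fe_{j-1})^{m+1}$ for $j\ge1$, and $Fe_0$ is simple. So simple modules have projective dimension $\le1$, and $\operatorname{gl\,dim}F\le1$.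

For $m=1$ we have $J=0$. For $m=2$, $J$ is concentrated in position $(0,2)$, where it is the kernel of $V\otimes V\to\operatorname{Sym}^2V$, of dimension $9-6=3$.

**Step 2: turn the ideal $J$ into morphisms.** Let $C=\begin{pmatrix}F&0\\F&F\end{pmatrix}$. A $C$-module is a map $Y_1\to Y_2$ of $F$-modules. Reordering the two corners puts $C$ in the form of Lemma 4 with $N={}_FF$ projective, so $\operatorname{gl\,dim}C\le\max(1,1+0+1)=2$. Let
$$P=Ce_{11}=(F\xrightarrow{=}F),\qquad Z=(J\hookrightarrow F).$$
$Z$ is a $C$-$F$-bimodule with $F$ acting by right multiplication. We compute the maps between $P$ and $Z$; each turns out to be right multiplication by elements of $F$. First, $\operatorname{Hom}_C(P,P)=e_{11}P=F$ and $\operatorname{Hom}_C(P,Z)=e_{11}Z=J$. A map from $Z$ to $Z$ or to $P$ is a pair $(a,b)$ of $F$-linear maps with $b:F\to F$ right multiplication by some $x\in F$ and $a=b|_J$. Because $Jx\subseteq J\subseteq F$, every $x$ occurs in both cases. So $\operatorname{Hom}_C(Z,Z)=F$ and $\operatorname{Hom}_C(Z,P)=F$. With our product convention,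
$$\operatorname{End}_C(P\oplus Z)^{op}\cong E:=\begin{pmatrix}F&J\\F&F\end{pmatrix}\subseteq\begin{pmatrix}F&F\\F&F\end{pmatrix}.\tag{5}$$

**Step 3: enlarge $C$ so that $Z$ becomes injective.** $P$ is projective, but $Z$ need not be injective. We add a corner that makes it so. The dual $DZ$ is an $F$-$C$-bimodule via $(x\xi)(z)=\xi(zx)$ and $(\xi c)(z)=\xi(cz)$. Put
$$A=A_m=\begin{pmatrix}F&DZ\\0&C\end{pmatrix}.$$
By Lemma 4, $\operatorname{gl\,dim}A\le\max(1,2+1+1)=4$. The entry $DZ\ne0$ spans a nonzero nilpotent ideal, so $A$ is not semisimple; in particular $A\ne k$. (For $m=2$: $\dim F=3+3+3+9=18$, $\dim Z=21$, $\dim C=54$, so $\dim A_2=93$.)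

Let $\varepsilon_0,\varepsilon$ be the idempotents of the corners $F$ and $C$. The functor
$$L=A\varepsilon\otimes_C-:\operatorname{mod}C\to\operatorname{mod}A,\qquad LX=(DZ\otimes_CX,\,X),$$
where the structure map is the identity, is left adjoint to $\varepsilon(-)=\operatorname{Hom}_A(A\varepsilon,-)$, and $\varepsilon L=\mathrm{id}$. Hence $\operatorname{Hom}_A(LX,LX')=\operatorname{Hom}_C(X,\varepsilon LX')=\operatorname{Hom}_C(X,X')$, so $L$ is fully faithful.

**Proposition 7.** $LP$ is a projective and $LZ$ an injective $A$-module. So $W:=LP\oplus LZ$ lies in $\operatorname{add}M$ for every generator-cogenerator $M$ of $\operatorname{mod}A$, and $\operatorname{End}_A(W)^{op}\cong E$.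

*Proof.* $LP=A\varepsilon\otimes_CCe_{11}$ is a summand of $A\varepsilon$, hence projective.

For $LZ$ we identify it with the injective module $D(\varepsilon_0A)$. As $\varepsilon_0A=(F,DZ)$, the components of $D(\varepsilon_0A)$ are $DF$ and $DDZ=Z$. The $C$-action on $DDZ$ sends evaluation at $z$ to $\xi\mapsto(\xi c)(z)=\xi(cz)$, so it is the original one on $Z$. An element $\xi\in DZ=\varepsilon_0A\varepsilon$ sends evaluation at $z$ to the functional $x\mapsto(x\xi)(z)=\xi(zx)$ on $F$. So the structure map is
$$\mu:DZ\otimes_CZ\to DF,\qquad\mu(\xi\otimes z)(x)=\xi(zx).$$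
We claim that $\mu$ is bijective. Its dual is a map $F\to D(DZ\otimes_CZ)\cong\operatorname{Hom}_C(Z,DDZ)=\operatorname{Hom}_C(Z,Z)$. It sends $x$ to the functional $\xi\otimes z\mapsto\xi(zx)$, that is, to the endomorphism $z\mapsto zx$. By Step 2 every endomorphism of $Z$ is right multiplication by a unique $x\in F$. So the dual of $\mu$ is bijective, and so is $\mu$. Therefore $(\mu,\mathrm{id}):LZ=(DZ\otimes_CZ,Z)\to(DF,Z)=D(\varepsilon_0A)$, which is compatible with the structure maps, is an isomorphism of $A$-modules.

The last assertions follow: $\operatorname{add}M$ contains all projectives and injectives, and $L$ is fully faithful, so (5) computes $\operatorname{End}_A(W)^{op}$. $\square$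

## 8. From generator-cogenerators of $\operatorname{mod}A_m$ to steps over $S$

**Proposition 8.** Let $M$ be a generator-cogenerator of $\operatorname{mod}A_m$ with $d=\operatorname{gl\,dim}\operatorname{End}_A(M)<\infty$, and let $r=\max(d-2,0)$. There is $G\in D^b(\operatorname{mod}S)$ such that every $Y\in\operatorname{mod}S$ lies in $\langle G\rangle_{r+1}$.

*Proof.*

**Step 1: a functor from $D^b(\operatorname{mod}E)$ to $D^b(\operatorname{mod}S)$ fixing $S$-modules.** Let $f=e_{11}\in E$. Multiplying out,
$$EfE=\begin{pmatrix}F&J\\F&J\end{pmatrix},\qquad E/EfE=F/J=S.$$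
Both rows of $EfE$ equal $(F,J)=fE$, so $EfE\cong(fE)^2$ as a right $E$-module. Hence
$$0\to(fE)^2\to E\to S\to0\tag{6}$$
is a projective resolution of the right $E$-module $S$. As it has length one, $\operatorname{Tor}^E_i(S,-)=0$ for $i\ge2$, and
$$\Psi=S\otimes^{\mathbf L}_E-:D^b(\operatorname{mod}E)\to D^b(\operatorname{mod}S)$$
is a well-defined triangle functor. Let $Y$ be an $S$-module, regarded as an $E$-module through $E\to S$. Then $fY=0$, so $(fE)^2\otimes_EY=(fY)^2=0$. By (6), $\operatorname{Tor}_1^E(S,Y)=0$, while $S\otimes_EY=Y/(EfE)Y=Y$. Hence $\Psi(Y)\cong Y$.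

**Step 2: every $S$-module comes from an $A$-module.** For $Y\in\operatorname{mod}S$ let $X_Y$ be the $A$-module with $\varepsilon_0X_Y=0$ and $\varepsilon X_Y=(0\to Y)$, where $Y$ is an $F$-module through $F\to S$. We show
$$\operatorname{Hom}_A(W,X_Y)\cong Y\quad\text{as $E$-modules}.\tag{7}$$
By adjunction, $\operatorname{Hom}_A(LP,X_Y)=\operatorname{Hom}_C(P,(0\to Y))=e_{11}(0\to Y)=0$, and
$$\operatorname{Hom}_A(LZ,X_Y)=\operatorname{Hom}_C(Z,(0\to Y))=\{b\in\operatorname{Hom}_F(F,Y):b(J)=0\}\cong Y,\qquad b\mapsto b(1).$$
The condition $b(J)=0$ holds automatically, as $b(J)=Jb(1)=0$. An element $x\in F=\operatorname{Hom}_C(Z,Z)$ acts by "first right multiplication by $x$, then $b$", so $(xb)(1)=b(x)=xb(1)$. The other three entries of $E$ act through $\operatorname{Hom}_A(LP,X_Y)=0$, hence by zero. This is exactly the action of $E$ on $Y$ through $E\to S$, which proves (7).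

**Step 3: transport the resolution.** Apply Lemma 1(a) to $X=X_Y$. The complex (1) becomes exact under $\operatorname{Hom}_A(M,-)$, hence also under $\operatorname{Hom}_A(W,-)$, since $W\in\operatorname{add}M$ by Proposition 7. By (7) we obtain an exact sequence of $E$-modules
$$0\to\operatorname{Hom}_A(W,M_r)\to\dots\to\operatorname{Hom}_A(W,M_0)\to Y\to0,$$
with all terms but the last in $\operatorname{add}\operatorname{Hom}_A(W,M)$. By (3), $Y\in\langle\operatorname{Hom}_A(W,M)\rangle_{r+1}$ in $D^b(\operatorname{mod}E)$. Apply $\Psi$ and put $G=\Psi(\operatorname{Hom}_A(W,M))$, which does not depend on $Y$. By Step 1, $Y\cong\Psi(Y)\in\langle G\rangle_{r+1}$. $\square$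

## 9. Assembling the counterexample: $\operatorname{rep\,dim}A_m\ge m+2$ against $\operatorname{rep\,dim}B_m\le9$

**Proof of Theorem A.** Let $M$ be a generator-cogenerator of $\operatorname{mod}A_m$ with $d=\operatorname{gl\,dim}\operatorname{End}(M)<\infty$. By Proposition 8 there is a $G$ such that every $S$-module lies in $\langle G\rangle_{r+1}$ with $r=\max(d-2,0)$. By Proposition 6, $r\ge m$. As $m\ge1$, this forces $d-2\ge m$. Generator-cogenerators whose endomorphism ring has infinite global dimension do not affect the infimum, so $\operatorname{rep\,dim}A_m\ge m+2$.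

Let $n=\operatorname{gl\,dim}A_m$. By Step 3 of Section 7, $n\le4$, $A_m\ne k$, and $A_m$ is not semisimple, so $n\ge1$. Put $B_m=\begin{pmatrix}A_m&A_m\\0&k\end{pmatrix}$. By Proposition 5, $A_m\mid B_m$, $\operatorname{gl\,dim}B_m=n\le4$ and $\operatorname{rep\,dim}B_m\le2n+1\le9$. By Lemma 3, $B_m$ and $A_m\times B_m$ are separably equivalent and
$$\operatorname{rep\,dim}(A_m\times B_m)\ge\operatorname{rep\,dim}A_m\ge m+2.$$
For $m\ge8$ the right side exceeds $9\ge\operatorname{rep\,dim}B_m$. $\square$

**End of the proof of Theorem B(iii).** Let $m\ge2$. Then $A_m=eB_me$ is a corner of $B_m$ with $\operatorname{rep\,dim}A_m\ge m+2\ge4$. If $\operatorname{rep\,dim}B_m$ were at most $3$, Section 4 would give $\operatorname{rep\,dim}A_m\le3$. So $4\le\operatorname{rep\,dim}B_m\le9$. $\square$
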